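# Tree-depth-critical graphs with a vertex of degree at least $k$

## Statements: from regular bipartite graphs to critical graphs

All graphs are finite and simple, $\operatorname{td}$ is tree-depth, and $\Delta$ is maximum degree. A graph is $k$-critical if it has tree-depth $k$ and every proper minor has smaller tree-depth. (Full definitions follow in the next section.) The results concern the following statement, posed in "Uniqueness in labelings of tree-depth-critical graphs" (http://math.uri.edu/%7Ebarrus/talks/JMM17_Barrus_treedepth2.pdf).

**Conjecture.** If $G$ is $k$-critical, then $\Delta(G)\le k-1$.

It is false.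

**Theorem 1.** Let $m\ge 3$ and let $J$ be a finite $m$-regular bipartite graph with nonempty parts $A_1,A_2$ and $N=|A_1|+|A_2|$ vertices, such that

* **(J1)** $J$ has no cycle of length $6$ or $8$;
* **(J2)** if $K_{p,q}\subseteq J$ with $p,q\ge 1$, then $p+q\le m+1$.

Put $k=N+3-m$. Then there is a $k$-critical graph on $N+3$ vertices in which one vertex has degree $N=k+m-3\ge k$, and every other vertex has degree at most $k-1$.

**Corollary 2.** There is a $40$-critical graph on $43$ vertices with $\Delta=40$. In particular the Conjecture fails.

**Theorem 3.** Let $f(k)=\sup\{\Delta(G): G\text{ is }k\text{-critical}\}$. Then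

* (a) for every $k\ge 1$, whenever some $k$-critical graph has maximum degree $d$, some $(k+1)$-critical graph has maximum degree at least $d+1$; so $f(k)-k$ is nondecreasing;
* (b) $f(k)\ge k$ for all $k\ge 40$;
* (c) $f(k)-k\to\infty$; moreover $f(k)\ge k-2+\tfrac12(k/4)^{1/5}$ for all $k\ge 128$.

Theorem 1 takes as input a regular bipartite graph with few short cycles and returns a critical graph that violates the Conjecture by $m-2$. Condition (J2) says that $J$ contains no complete bipartite graph larger than the star formed by a vertex and its $m$ neighbours. For instance $K_{m,m}$ is forbidden, since $2m>m+1$; for $m=3$ the condition allows $K_{2,2}$ but forbids $K_{2,3}$. If $J$ has girth at least $10$, both conditions hold: (J1) is immediate, $p,q\ge 2$ would give a $4$-cycle, and if one of $p,q$ equals $1$ then the other is at most $m$ by regularity. We allow $4$-cycles in (J1) because they permit a small explicit input: Corollary 2 uses a cubic graph with ten $4$-cycles. In Theorem 3, $f(k)$ may a priori be $\infty$; all inequalities are then read with the usual conventions.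

## Rankings, tree-depth, minors

**Definition (ranking, tree-depth).** A *ranking* of a graph $F$ labels the vertices by positive integers so that every path whose two (distinct) endpoints have equal labels contains a vertex with a higher label. In particular adjacent vertices get different labels. The *tree-depth* $\operatorname{td}(F)$ is the smallest number of labels used by a ranking of $F$; a ranking attaining it is *optimal*. For the null graph, $\operatorname{td}=0$.

Only the order of the labels matters, so a ranking with $k$ labels may be taken to use $\{1,\dots,k\}$. I call a ranking with labels in $\{1,\dots,k\}$ a $k$-ranking, so $\operatorname{td}(F)\le k$ exactly when $F$ has a $k$-ranking. Equivalently, $\operatorname{td}(F)$ is the minimum number of steps needed to delete all of $F$, when each step deletes at most one vertex from each component.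

Examples: in $K_n$ all labels must differ, so $\operatorname{td}(K_n)=n$. A star with at least one edge has tree-depth $2$: centre $2$, leaves $1$. The path $P_4$ on four vertices has a ranking $1,2,1,3$, and two labels do not suffice: they would have to alternate as $1,2,1,2$ (or reversed), and the two $2$'s have nothing higher between them. So $\operatorname{td}(P_4)=3$.

**Fact 4.** Let $F$ be a graph.

* (a) The restriction of a ranking to a subgraph is a ranking.
* (b) $\operatorname{td}(F)$ is the maximum of the tree-depths of its components.
* (c) $\operatorname{td}(F)\le 1+\operatorname{td}(F-z)$ for every vertex $z$; if $F$ is connected and nonempty, then equality holds for some $z$, so $\operatorname{td}(F)=1+\min_z\operatorname{td}(F-z)$.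
* (d) Suppose that in a labelling of $F$ each label $\ge 3$ occurs at most once. If its restriction to the subgraph induced by the vertices labelled $1$ or $2$ is a ranking, then the labelling is a ranking.
* (e) If $z$ has label $1$ in a $k$-ranking of $F$, then the neighbours of $z$ have pairwise distinct labels in $\{2,\dots,k\}$; so $\deg_F(z)\le k-1$.

*Proof.* (a) Paths of the subgraph are paths of $F$. (b) Paths stay inside components, so components can be ranked independently with the same label set. (c) Give $z$ a new label above all labels of an optimal ranking of $F-z$; a path with equal end labels does not end at $z$, and it either avoids $z$ or contains the top label. For the second part, the largest label of a ranking of a connected graph occurs only once, since two such vertices would be joined by a path with nothing higher. Take an optimal ranking and delete that vertex: one label disappears. (d) A path with equal end labels has end label $1$ or $2$. Either it contains a vertex with label $\ge3$, or it lies in the induced subgraph. (e) A neighbour of $z$ does not have label $1$. If two neighbours $y,y'$ had the same label $c\ge 2$, the path $y\,z\,y'$ would contain no label above $c$. $\square$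

A *minor* of $F$ is obtained by a sequence of vertex deletions, edge deletions and edge contractions (with parallel edges merged). The next lemma shows what a contraction does to a given ranking.

**Lemma 5.** Let $g$ be a ranking of $F$ and $e=yz$ an edge. In $F/e$ give the merged vertex $y^*$ the label $\max(g(y),g(z))$ and keep all other labels. This is a ranking of $F/e$.

*Proof.* Let $P$ be a path of $F/e$ with distinct endpoints of equal label $c$. If $y^*\notin P$, then $P$ is a path of $F$ and there is nothing to do.

Suppose $y^*$ is an interior vertex of $P$. Each of its two neighbours on $P$ is adjacent in $F$ to $y$ or to $z$. Replace $y^*$ by $y$, by $z$, or by $y,z$ in the appropriate order, to get a path of $F$ with the same endpoints. It contains a vertex $t$ with $g(t)>c$. If $t\notin\{y,z\}$, then $t$ lies on $P$ with the same label. If $t\in\{y,z\}$, then $y^*$ has label at least $g(t)>c$.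

Suppose $y^*$ is an endpoint of $P$. Let $w$ be the one of $y,z$ with the larger label, so $g(w)=c$. Replace $y^*$ by $w$, followed by the other vertex of $e$ if the neighbour of $y^*$ on $P$ is not adjacent to $w$. The lifted path has both ends labelled $c$, so it contains $t$ with $g(t)>c$. Since $g(y),g(z)\le c$, the vertex $t$ is neither $y$ nor $z$, and it lies on $P$. $\square$

With Fact 4(a) this shows that **tree-depth is minor-monotone**: minors never have larger tree-depth.

**Definition (critical, 1-unique).** A graph is *critical* if every proper minor has smaller tree-depth, and *$k$-critical* if in addition its tree-depth is $k$. A graph is *1-unique* if for every vertex $v$ there is an optimal ranking in which $v$ is the only vertex with label $1$.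

A proper minor arises by a nonempty sequence of operations, and by monotonicity the later ones cannot raise the tree-depth. Hence

> (1) To prove that $G$ is critical, it suffices to check that each single vertex deletion, edge deletion and edge contraction lowers the tree-depth.

For example, $K_k$ is $k$-critical: a deletion of a vertex or a contraction leaves at most $k-1$ vertices, and when an edge is deleted its two ends may share label $1$ while the others get distinct higher labels. The graph $P_4$ is 1-unique: $1,2,3,2$ and $2,1,3,2$ and their reversals are optimal rankings that isolate each vertex in turn.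

## The critical graphs of tree-depth at most three

For $k=1$ the graph has no edges, so the only $1$-critical graph is $K_1$, with $\Delta=0$. A graph of tree-depth at least $2$ has an edge, hence contains $K_2$; so $K_2$ is the only $2$-critical graph, with $\Delta=1$.

For $k=3$: a graph has tree-depth at most $2$ exactly when every component is a star ($K_1$ included). Indeed, by Fact 4(c) a connected graph has tree-depth at most $2$ iff deleting some vertex leaves no edges. A connected graph with neither a triangle nor a $P_4$ as a subgraph is a star: it has no cycle, because a longer cycle contains $P_4$, so it is a tree without $P_4$. Thus a graph of tree-depth at least $3$ contains $K_3$ or $P_4$. Both have tree-depth $3$. Every proper minor of $K_3$ has tree-depth at most $2$, since $K_3$ is critical. For $P_4$, every single deletion or contraction leaves a disjoint union of stars, so $P_4$ is critical by (1). The $3$-critical graphs are therefore exactly $K_3$ and $P_4$, with $\Delta=2=k-1$.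

So the Conjecture holds for $k\le 3$, with equality each time.

## Why label $1$ gives the degree bound and label $2$ does not

There is a natural attempt to prove the Conjecture. The result of Barrus and Sinkovic says that a 1-unique graph of tree-depth $k$ has $\Delta\le k-1$, and this is immediate from Fact 4(e). Can criticality place $v$ at label $1$?

Let $G$ be $k$-critical, $v$ a vertex, $vu$ an edge. Criticality gives a $(k-1)$-ranking of $G-vu$. If $v$ has label $1$ there, Fact 4(e) applied in $G-vu$ gives $\deg_G(v)-1\le k-2$, which is what we want. In other words:

**Proposition 6.** Let $G$ be $k$-critical with $\deg(v)\ge k$. Then for every edge $vu$, every $(k-1)$-ranking of $G-vu$ gives $v$ a label at least $2$.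

*Proof.* If $v$ had label $1$, its $\deg(v)-1$ neighbours in $G-vu$ would have distinct labels in $\{2,\dots,k-1\}$, so $\deg(v)\le (k-2)+1=k-1$, a contradiction. $\square$

The attempt stops if $v$ has label $2$: then $v$ may be adjacent to arbitrarily many vertices labelled $1$, as in a star, and counting labels around $v$ gives nothing. So a counterexample should look like this: after deleting any edge $vu$, one label is saved by a ranking in which $v$ has label $2$ and sits at the centre of a star of $1$'s.

Turning to construction, the naive plan is to take a graph of tree-depth $k$ with a vertex $v$ of large degree and pass to a minimal subgraph of tree-depth $k$. The trouble is that the minimal subgraph may lose the edges at $v$: from the star $K_{1,n}$, with tree-depth $2$, one ends with $K_2$. The next lemma lists what prevents this, and also handles contractions.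

**Lemma 7.** Let $G$ be a graph, $v$ a vertex of degree at least $1$, and suppose

* (H1) $\operatorname{td}(G)=k$;
* (H2) $\operatorname{td}(G-vu)\le k-1$ for every edge $vu$ at $v$;
* (H3) for every vertex $z\ne v$ there is a $k$-ranking of $G$ in which $z$ is the only vertex labelled $1$.

Then $G$ has a spanning subgraph $G'$ that is $k$-critical, with $\deg_{G'}(v)=\deg_G(v)$ and $\deg_{G'}(z)\le k-1$ for all $z\neq v$.

*Proof.* Let $G'$ be a subgraph of $G$ with $\operatorname{td}(G')=k$ and $|V(G')|+|E(G')|$ minimum.

**Step 1: $G'$ contains all vertices and all edges at $v$.** If $G'$ missed an edge $vu$, then $G'\subseteq G-vu$ and $\operatorname{td}(G')\le k-1$ by (H2). So all edges at $v$ are in $G'$, and so is $v$. If $G'$ missed a vertex $z\ne v$, then $G'\subseteq G-z$; but removing $z$ from the ranking in (H3) leaves only labels $2,\dots,k$, so $\operatorname{td}(G-z)\le k-1$, a contradiction.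

**Step 2: deletions lower the tree-depth.** A graph obtained from $G'$ by one deletion is a smaller subgraph of $G$, so by minimality its tree-depth is not $k$, hence is at most $k-1$.

**Step 3: contractions lower the tree-depth.** Let $e=yz$ be an edge of $G'$. At least one end is not $v$; call it $z$. Let $g$ be the restriction to $G'$ of a ranking from (H3) in which $z$ is the only vertex labelled $1$. By Lemma 5, giving the merged vertex the label $\max(g(y),g(z))=g(y)\ge 2$ yields a ranking of $G'/e$. It uses only the labels $2,\dots,k$, so $\operatorname{td}(G'/e)\le k-1$.

By (1), $G'$ is $k$-critical.

**Step 4: degrees.** If $z\ne v$, restrict to $G'$ a ranking from (H3) in which $z$ has label $1$. Fact 4(e) gives $\deg_{G'}(z)\le k-1$. $\square$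

So we need a *host graph* $G$ that satisfies (H1)–(H3) with $\deg_G(v)\ge k$. It may have many superfluous edges, as long as none of them is at $v$.

## Graphs without induced $2K_2$: tree-depth from the independence number

(H2) and (H3) will be proved by exhibiting rankings. The lower bound in (H1) requires control over all rankings, so we work in a class where tree-depth is easy to compute. Here $2K_2$ is the graph formed by two disjoint edges and nothing else, and $\alpha$ is the independence number.

**Lemma 8.** Every nonempty graph $F$ satisfies $\operatorname{td}(F)\le |F|-\alpha(F)+1$. If $F$ has no induced $2K_2$, equality holds.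

For example $C_5$ has no induced $2K_2$, and $\operatorname{td}(C_5)=1+\operatorname{td}(P_4)=4=5-2+1$. The hypothesis is needed: for $F=2K_2$ the formula would give $4-2+1=3$, while $\operatorname{td}(2K_2)=2$.

*Proof.* *Upper bound.* Give label $1$ to an independent set of size $\alpha(F)$ and distinct larger labels to the rest. A path between two vertices labelled $1$ has as its second vertex one outside the independent set.

*Lower bound*, by induction on $|F|$. For $|F|=1$ both sides are $1$. Note that induced subgraphs inherit the hypothesis.

If $F$ is connected with $|F|\ge 2$, then by Fact 4(c) there is $z$ with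
$$\operatorname{td}(F)=1+\operatorname{td}(F-z)\ge 1+(|F|-1)-\alpha(F-z)+1\ge |F|-\alpha(F)+1 .$$

If $F$ is disconnected, at most one component contains an edge, since edges from two components form an induced $2K_2$. Let $F_0$ be that component, or any component if there is none. The remaining vertices are $i\ge 1$ isolated vertices, so $|F_0|=|F|-i$ and $\alpha(F_0)=\alpha(F)-i$, and by induction
$$\operatorname{td}(F)\ge \operatorname{td}(F_0)\ge (|F|-i)-(\alpha(F)-i)+1=|F|-\alpha(F)+1.\qquad\square$$

## What the complement must look like

Write $G=\overline H$ with $|V(H)|=n$. The complement of $2K_2$ is the $4$-cycle $C_4$, so $G$ has no induced $2K_2$ exactly when $H$ has no induced $C_4$. Then Lemma 8 reads $\operatorname{td}(G)=k=n-\omega+1$, where $\omega=\omega(H)$ is the clique number. We translate the wishes into $H$.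

*Degree.* $\deg_G(v)=n-1-\deg_H(v)\ge k$ means $\deg_H(v)\le\omega-2$. So $v$ should have very few neighbours in $H$.

*(H2).* To rank $G-vu$ with $k-1=n-\omega$ labels, give label $1$ to a clique $I\ni u$ of $H$ of size $\omega$, let $v$ share label $2$ with one further vertex $w$, and give everyone else private labels. This uses $2+(n-\omega-2)=n-\omega$ labels. If $v$ has no $H$-neighbour in $I$, then in $G-vu$ it is the centre of a star with leaf set $I\setminus\{u\}$. For the labelling to be a ranking we want $w$ outside that star's component, so in $H$ the vertex $w$ must be adjacent to $v$ and to all of $I\setminus\{u\}$. It is then not $H$-adjacent to $u$, or $I\cup\{w\}$ would be a larger clique.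

*(H3).* To have $z$ alone at label $1$, give label $2$ to a clique $I$ of $H$ of size $\omega$, where $z\notin I$ is $H$-adjacent to all of $I$ but one vertex. Then $z$ has a single $G$-neighbour in $I$ and does not connect two vertices labelled $2$.

Both wishes are served by one pattern: a set $X$ of $\omega-1$ vertices and two vertices $u,w$ such that $X\cup\{u\}$ and $X\cup\{w\}$ are cliques of $H$, $u\not\sim w$, and $w\sim v$. Every non-neighbour $u\neq v$ of $v$ should have such a pattern. One vertex $w$ cannot serve everybody: it must be adjacent to every vertex of $X$, but nonadjacent to each vertex in the role of $u$, and the vertices of $X$ need to play that role as well. Two vertices $w_1,w_2$ suffice if the vertices are split into two sides, with $X$ always on the side opposite to $u$. So take a bipartite graph $J$ with parts $A_1,A_2$, let $X=N_J(u)$, join $w_1$ to $A_2$ and $w_2$ to $A_1$, and make neighbourhoods of $J$ into cliques. With $J$ being $m$-regular this aims at $\omega=m+1$ and $\deg_H(v)=2$, so $\deg_H(v)\le\omega-2$ is exactly the hypothesis $m\ge3$.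

## The graph $H$: a squared bipartite graph with three extra vertices

Let $J$ be as in Theorem 1. Define $H$ on $\{v,w_1,w_2\}\cup A_1\cup A_2$, with exactly these edges:

* $vw_1$ and $vw_2$;
* $w_1x$ for all $x\in A_2$, and $w_2a$ for all $a\in A_1$;
* $ax$ for $a\in A_1$, $x\in A_2$ with $ax\in E(J)$;
* $yy'$ for distinct $y,y'$ in the same $A_i$ that have a common $J$-neighbour.

The last two items say that on $A_1\cup A_2$ two vertices are adjacent iff their distance in $J$ is $1$ or $2$. Put $G=\overline H$, on $n=N+3$ vertices. In $G$ the vertex $v$ is adjacent exactly to $A_1\cup A_2$, so $\deg_G(v)=N$. The construction is symmetric under $1\leftrightarrow 2$. Below, $\sim$ means adjacency in $H$.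

To picture the pattern, let $m=2$ and $J=C_{10}$ with vertices $0,\dots,9$ (below the threshold of Theorem 1, but easy to draw). Let $A_1$ be the even and $A_2$ the odd vertices. On $A_1\cup A_2$, $H$ is the square of the $10$-cycle. For $u=0$ we have $X=\{9,1\}$; both $\{9,0,1\}$ and $\{9,1,w_1\}$ are triangles, $0\not\sim w_1$, and $w_1\sim v$.

The basic observation is

> (2) For every $y\in A_1\cup A_2$, the set $N_J(y)$, and hence also $N_J(y)\cup\{y\}$, is a clique of $H$.

Any two elements of $N_J(y)$ lie in the same part and have the common neighbour $y$.

**Claim 9.** $\omega(H)=m+1$.

*Proof.* **Step 1: cliques inside one part have size at most $m$.** We show that if $\emptyset\ne S\subseteq A_i$ is a clique of $H$, then $S\subseteq N_J(y)$ for some $y$. For $|S|=1$ this is clear, since $m\geq 1$; for $|S|=2$ it is the definition of adjacency. Suppose it fails, and take a failing $S$ minimal under inclusion, so $|S|\ge 3$. Pick distinct $s_1,s_2,s_3\in S$. By minimality there is $y_i$ that is $J$-adjacent to all of $S\setminus\{s_i\}$, and $y_i$ is not adjacent to $s_i$ because $S$ fails. If $y_i=y_j$ with $i\ne j$, this vertex would be adjacent to all of $S$; so $y_1,y_2,y_3$ are distinct. Then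
$$s_1\,y_2\,s_3\,y_1\,s_2\,y_3\,s_1$$
is a $6$-cycle of $J$, since each $y_i$ appears between the two $s_j$ with $j\ne i$. This contradicts (J1). So $S\subseteq N_J(y)$ and $|S|\le m$.

**Step 2: all cliques.** Let $Q$ be a clique of $H$.

* If $v\in Q$, then $Q\setminus\{v\}\subseteq\{w_1,w_2\}$, and $w_1\not\sim w_2$, so $|Q|\le 2$.
* If $w_1\in Q$ and $v\notin Q$, then $Q\setminus\{w_1\}$ is a clique inside $A_2$, so $|Q|\le m+1$ by Step 1. Likewise for $w_2$.
* Otherwise $Q=S\cup T$ with $S\subseteq A_1$, $T\subseteq A_2$. If one of them is empty, $|Q|\le m$ by Step 1. If both are nonempty, every vertex of $S$ is $J$-adjacent to every vertex of $T$, so $J\supseteq K_{|S|,|T|}$ and $|Q|\le m+1$ by (J2).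

**Step 3: equality.** By (2), $\{a\}\cup N_J(a)$ is a clique of size $m+1$ for every $a\in A_1$. $\square$

**Claim 10.** $H$ has no induced $4$-cycle; equivalently, $G$ has no induced $2K_2$.

*Proof.* Suppose $C$ is an induced $4$-cycle of $H$. Opposite vertices of $C$ are nonadjacent.

**Case 1: $v\in C$.** Its cycle neighbours are $w_1,w_2$. Since $N_H(w_1)=\{v\}\cup A_2$ and $N_H(w_2)=\{v\}\cup A_1$, their only common neighbour is $v$, so there is no fourth vertex.

**Case 2: $w_1\in C$ and $v\notin C$.** The cycle neighbours of $w_1$ are nonadjacent vertices $x,x'\in A_2$. The opposite vertex $y$ is adjacent to $x,x'$ and not to $w_1$. So $y\notin A_2$; also $y\ne w_2$, since $w_2$ has no neighbour in $A_2$. Hence $y\in A_1$ and $x,x'\in N_J(y)$, so $x\sim x'$ by (2), a contradiction. The case $w_2\in C$ is symmetric.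

**Case 3: $C\subseteq A_1\cup A_2$.** No vertex $y$ of $C$ has both cycle neighbours in the other part: they would lie in $N_J(y)$ and be adjacent by (2), while they are opposite in $C$. This excludes a $3$–$1$ split between the parts (look at the single vertex) and an alternating $2$–$2$ split. Two subcases remain.

*Case 3a: $C$ lies in one part.* Write $C=p,r,q,r'$ in cyclic order, so $p\not\sim q$ and $r\not\sim r'$; that is, neither $p,q$ nor $r,r'$ have a common $J$-neighbour. Let $x_1,x_2,x_3,x_4$ be common $J$-neighbours of the pairs $(p,r),(r,q),(q,r'),(r',p)$ respectively. They are distinct: $x_1=x_2$, $x_1=x_3$ or $x_3=x_4$ would be a common neighbour of $p,q$, and $x_1=x_4$, $x_2=x_3$ or $x_2=x_4$ would be one of $r,r'$. Hence $p\,x_1\,r\,x_2\,q\,x_3\,r'\,x_4$ is an $8$-cycle of $J$, contradicting (J1).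

*Case 3b: $C$ is $a,a',x',x$ in cyclic order, with $a,a'\in A_1$ and $x,x'\in A_2$.* Then $ax,a'x'\in E(J)$ and $ax',a'x\notin E(J)$. Let $y$ be a common $J$-neighbour of $a,a'$, and $b$ one of $x,x'$. Since $x$ is not adjacent to $a'$ and $x'$ is not adjacent to $a$, $y\notin\{x,x'\}$; in the same way $b\notin\{a,a'\}$. So $a\,y\,a'\,x'\,b\,x$ is a $6$-cycle of $J$, contradicting (J1). $\square$

**Claim 11 (this is (H1)).** $\operatorname{td}(G)=k=N+3-m$.

*Proof.* $G$ has $N+3$ vertices, $\alpha(G)=\omega(H)=m+1$ by Claim 9, and no induced $2K_2$ by Claim 10. Lemma 8 gives $\operatorname{td}(G)=(N+3)-(m+1)+1=N+3-m$. $\square$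

## The two rankings and the end of the proof of Theorem 1

Fix $u\in A_1$ and let $X=N_J(u)\subseteq A_2$, so $|X|=m$. We need the subgraph of $G$ induced by $X\cup\{u,v,w_1\}$:

* $X\cup\{u\}$ is independent in $G$, by (2);
* $w_1$ is not $G$-adjacent to $X$ nor to $v$, because $H$ has those edges;
* $uw_1$ is an edge of $G$, because $u\not\sim w_1$;
* $v$ is $G$-adjacent to $u$ and to all of $X$.

**Claim 12 (this is (H2)).** $\operatorname{td}(G-vu)\le k-1$ for every edge $vu$ of $G$.

*Proof.* The edges at $v$ go to $A_1\cup A_2$, and by symmetry we may take $u\in A_1$. Label $X\cup\{u\}$ with $1$, label $v$ and $w_1$ with $2$, and give the other $N+3-(m+3)=k-3$ vertices the distinct labels $3,\dots,k-1$. By Fact 4(d) we only have to look at the vertices labelled $1$ or $2$. By the list above, in $G-vu$ they induce two components: the edge $uw_1$, and the star with centre $v$ and leaf set $X$. Each contains exactly one vertex labelled $2$. Two vertices labelled $1$ in the same component are leaves of the star, and the path between them passes through $v$, which has label $2$. So this is a ranking. $\square$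

**Claim 13 (this is (H3)).** For every $z\ne v$ there is a $k$-ranking of $G$ in which $z$ is the only vertex labelled $1$.

*Proof.* By symmetry it suffices to treat $z\in A_1$ and $z=w_1$. If $z\in A_1$, put $u=z$; if $z=w_1$, choose any $u\in A_1$. Let $X=N_J(u)$.

* For $z=u$: give $u$ label $1$ and $X\cup\{w_1\}$ label $2$.
* For $z=w_1$: give $w_1$ label $1$ and $X\cup\{u\}$ label $2$.

In both cases give the other $N+3-(m+2)=k-2$ vertices the distinct labels $3,\dots,k$. The only edge of $G$ among the $m+2$ vertices of $X\cup\{u,w_1\}$ is $uw_1$. So every component of the subgraph induced by the labels $1,2$ contains at most one vertex labelled $2$, and only one vertex has label $1$. By Fact 4(d) this is a ranking. $\square$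

**Proof of Theorem 1.** By Claims 11, 12 and 13, the graph $G$ with the vertex $v$ satisfies (H1)–(H3), and $\deg_G(v)=N\ge 1$. Lemma 7 gives a $k$-critical spanning subgraph $G'$, so on $N+3$ vertices, with $\deg_{G'}(v)=N=k+m-3$ and all other degrees at most $k-1$. Since $m\ge 3$, $N\ge k$. $\square$

In each ranking of Claim 12 the vertex $v$ has label exactly $2$, the smallest value that Proposition 6 allows. Moreover $v$ is the only vertex of $G'$ that cannot be the unique vertex labelled $1$ in an optimal ranking: every other vertex can, by Claim 13 restricted to $G'$, and $v$ cannot by Fact 4(e), because its degree exceeds $k-1$.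

## A cubic bipartite graph on 40 vertices

To prove Corollary 2 we need a cubic graph satisfying (J1) and (J2) with $N=40$. Let $J_0$ have vertices $a[i,s]$ and $x[i,s]$ with $i\in\mathbb Z_{10}$ and $s\in\{1,6\}$, and edges

* *block edges* $a[i,s]\,x[i,s']$ for all $i$ and all $s,s'\in\{1,6\}$;
* *links* $a[i,s]\,x[i+s,s]$ for all $i,s$.

For fixed $i$ the block edges form a $4$-cycle, *block $i$*. Since $s\not\equiv0\pmod{10}$, a link joins different blocks; for fixed $s$ the map $i\mapsto i+s$ is a bijection, so the links form a perfect matching. Hence $J_0$ is a bipartite cubic graph with $40$ vertices. For example $a[0,6]$ is adjacent to $x[0,1]$, $x[0,6]$ and $x[6,6]$.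

**Claim 14.** The only cycles of $J_0$ of length at most $8$ are the ten blocks.

*Proof.* **Step 1: bound and balance the links.** Consider a cycle of length at most $8$ with $r$ links. If $r=0$ it stays in one block and is that block. Let $r\ge 1$. The links form a matching, so no two of them are consecutive on the cycle. They are separated by $r$ *runs*, each a path with at least one edge inside one block. Hence the length is at least $2r$, and $r\le4$.

Traverse the cycle. Call a link *forward* if it is traversed from $a[i,s]$ to $x[i+s,s]$, with displacement $+s$ of the block index, and *backward* otherwise, with displacement $-s$. Runs do not change the block index, so the displacements sum to $0$ modulo $10$. Since $1\equiv 6\equiv 1\pmod 5$, reduction modulo $5$ shows that the numbers of forward and backward links are congruent modulo $5$. As $r\le 4$, they are equal, so $r\in\{2,4\}$.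

**Step 2: $r=2$ is impossible.** There is one forward link, with parameter $s$, and one backward link, with parameter $s'$. The run after the forward link goes from $x[h,s]$ to $x[h,s']$ for some $h$. A run is a path with at least one edge, so these are distinct, and $s\ne s'$. The total displacement is $s-s'=\pm5\not\equiv0\pmod{10}$, a contradiction.

**Step 3: $r=4$ is impossible.** There are two forward and two backward links, so cyclically there are at least two changes of direction. A run between a forward and a following backward link joins two $x$-vertices of a block; between a backward and a following forward link it joins two $a$-vertices. In either case its ends are distinct vertices of the same part of a $4$-cycle, so its length is $2$. The other runs have length at least $1$. The total length is at least $4+2+2+1+1=10$, a contradiction. $\square$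

**Proof of Corollary 2.** Claim 14 gives (J1), because blocks have length $4$. For (J2) with $m=3$, suppose $K_{p,q}\subseteq J_0$ with $p,q\ge 1$ and $p+q\ge 5$. Since $J_0$ is cubic, $p,q\le 3$, so $p,q\ge2$ and one of them is $3$. Thus $J_0$ contains $K_{2,3}$, which has two distinct $4$-cycles sharing vertices. But the $4$-cycles of $J_0$ are the blocks, which are pairwise disjoint. So (J2) holds. Theorem 1 with $m=3$, $N=40$ gives $k=40+3-3=40$ and a $40$-critical graph on $43$ vertices with a vertex of degree $40$ and all other degrees at most $39$. $\square$

## Joining two critical graphs by an edge: Theorem 3(a) and (b)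

To pass from $k$ to $k+1$ while raising the maximum degree by one, we join two critical graphs by an edge. For instance, two copies of $K_2$ so joined give $P_4$.

**Lemma 15.** Let $G_1,G_2$ be disjoint $k$-critical graphs, $k\ge 1$, and $y_i\in V(G_i)$. Then $G=(G_1\cup G_2)+y_1y_2$ is $(k+1)$-critical.

*Proof.* **Step 1: $\operatorname{td}(G)=k+1$.** A critical graph is connected, since otherwise a component of maximum tree-depth would be a proper minor of the same tree-depth. So $G_1$, $G_2$ and hence $G$ are connected. Deleting any one vertex of $G$ leaves $G_1$ or $G_2$ intact, so $\operatorname{td}(G)\ge k+1$ by Fact 4(c). Deleting $y_1$ leaves the disjoint union of $G_1-y_1$, of tree-depth at most $k-1$, and $G_2$, of tree-depth $k$; so $\operatorname{td}(G)\le k+1$.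

**Step 2: single operations lower the tree-depth to at most $k$.** This suffices by (1).

* A vertex deletion, edge deletion or contraction inside $G_1$ turns $G_1$ into a graph of tree-depth at most $k-1$. If we then delete $y_2$, what is left is the disjoint union of that graph and $G_2-y_2$, both of tree-depth at most $k-1$. By Fact 4(b),(c) the total is at most $k$. The same holds for $G_2$.
* Deleting $y_1y_2$ leaves $G_1\cup G_2$, of tree-depth $k$.
* After contracting $y_1y_2$, deleting the merged vertex leaves $G_1-y_1$ and $G_2-y_2$, so the tree-depth is at most $1+(k-1)=k$. $\square$

**Proof of Theorem 3(a).** Let $G_1$ be $k$-critical with maximum degree $d$, attained at $y_1$. Let $G_2=K_k$, which is $k$-critical, and let $y_2$ be any of its vertices. By Lemma 15 the joined graph is $(k+1)$-critical, and $y_1$ has degree $d+1$ in it. Taking the supremum over $G_1$ gives $f(k+1)\ge f(k)+1$, so $f(k)-k$ is nondecreasing. $\square$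

**Proof of Theorem 3(b).** By Corollary 2, $f(40)-40\ge0$; apply (a). Note that (a), applied repeatedly, gives an actual counterexample to the Conjecture for every $k\ge40$. $\square$

## Regular bipartite graphs of girth at least ten: Theorem 3(c)

**Unboundedness.** We show that for each $m\ge3$ there is a finite $m$-regular bipartite graph $J$ of girth at least $10$. As noted after the statements, such a $J$ satisfies (J1) and (J2).

**Step 1: the graph.** Take the infinite $m$-regular tree with a root $o$ and colour its edges properly with $m$ colours: give the edges at $o$ all $m$ colours, and going outward give the $m-1$ new edges at each vertex the $m-1$ colours not used by the edge to its parent. Let $T$ be the ball of radius $10$ around $o$, a finite tree. For each colour $c$ let $\pi_c$ be the permutation of $V(T)$ that interchanges the ends of every edge of colour $c$ and fixes all other vertices. It is an involution, because the edges of one colour form a matching. Let $\Gamma$ be the finite group generated by the $\pi_c$, with products composed from right to left. Let $J$ have vertex set $\Gamma\times\{0,1\}$ and edges $(g,0)(g\pi_c,1)$ for all $g\in\Gamma$ and all colours $c$.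

**Step 2: $J$ is bipartite and $m$-regular.** Bipartiteness is clear. The vertices $\pi_c(o)$ are the $m$ distinct neighbours of $o$, so the $\pi_c$ are distinct permutations. Hence $(g,0)$ has the $m$ distinct neighbours $(g\pi_c,1)$, and $(h,1)$ has the $m$ distinct neighbours $(h\pi_c,0)$, since $\pi_c^{-1}=\pi_c$.

**Step 3: girth greater than $10$.** Suppose $J$ has a cycle of length $\ell\le10$, and traverse it from $(g,0)$. In either direction, traversing an edge of colour $c$ multiplies the first coordinate on the right by $\pi_c$. If the colours are $c_1,\dots,c_\ell$, then $g\pi_{c_1}\cdots\pi_{c_\ell}=g$, so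
$$\pi_{c_1}\pi_{c_2}\cdots\pi_{c_\ell}=1. \qquad (3)$$
Consecutive edges of a cycle are distinct, and at a given vertex of $J$ each colour appears on only one edge, so $c_i\ne c_{i+1}$ for $i<\ell$. Apply (3) to $o$, letting $\pi_{c_\ell}$ act first. As long as the current vertex is at distance less than $10$ from $o$, all $m$ of its edges lie in $T$, so the next permutation moves it along its edge of the required colour. Since consecutive colours differ, the walk never goes back along the edge just used, and in a tree such a walk increases its distance from $o$ by one at each step. After $j\le\ell\le10$ steps it is at distance $j$. So the left side of (3) moves $o$ to a vertex at distance $\ell\ge1$, while the right side fixes $o$. This is a contradiction.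

**Step 4: conclusion.** Theorem 1 applied to $J$ gives, for some $k$ depending on $m$, a $k$-critical graph with a vertex of degree $k+m-3$. So $f(k)-k\ge m-3$, and by (a) $f(k')-k'\ge m-3$ for all $k'\ge k$. As $m$ was arbitrary, $f(k)-k\to\infty$.

**The explicit bound.** Here we need one fact from the literature. For every prime power $q$ there is a generalized hexagon of order $(q,q)$, the split Cayley hexagon (Tits 1959; see H. Van Maldeghem, *Generalized Polygons*, Birkhäuser 1998). All we use is that its incidence graph is bipartite, $(q+1)$-regular, of girth $12$, with $N=2(q^6-1)/(q-1)$ vertices.

Let $q\ge 2$ be a prime power and apply Theorem 1 with $m=q+1\ge3$. The result is a $k_q$-critical graph with $k_q=N+3-(q+1)=N+2-q$ and a vertex of degree $N=k_q+q-2$. For $q=2$ this gives $N=k_2=126$. In general, since $q\ge2$,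
$$k_q\le N\le 2q^5\cdot\frac{q}{q-1}\le 4q^5 .$$

Given $k\ge128$, we have $(k/4)^{1/5}\ge 32^{1/5}=2$. Let $q$ be the largest power of $2$ with $q\le(k/4)^{1/5}$. Then $q\ge2$, and $2q>(k/4)^{1/5}$, that is, $q>\tfrac12(k/4)^{1/5}$. Moreover $k_q\le4q^5\le k$. By (a),
$$f(k)-k\ge f(k_q)-k_q\ge q-2,$$
and therefore
$$f(k)\ge k+q-2\ge k-2+\tfrac12(k/4)^{1/5}.$$
This completes the proof of Theorem 3. $\square$
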